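
\newtheorem{theorem}{Theorem}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{remark}
\newtheorem*{remark}{Remark}

\title{Glass-Cut Dissections of Regular Polygons\\ Are Not Asymptotically Symmetric}


\begin{abstract}
Let $g(m,n)$ be the least number of pieces in a dissection of a regular $m$-gon into a regular $n$-gon of the same area, when the pieces must be produced by glass-cuts, that is, by successive straight cuts each of which goes completely across one current piece. We show that $|g(m,n)-g(n,m)|$ is not $o(m)+o(n)$. An angle count gives $g(m,n)\ge\frac{n-m}{2}+1$. In the opposite direction, we slice caps of the $n$-gon into hexagons that carry four of its sides each, and arrange these hexagons so that, apart from boundary effects, every two of them leave only one parallelogram uncovered. This gives $g(n,m)\le(\frac38+\varepsilon)n+Cm+C_\varepsilon$ for $n\ge n_0(\varepsilon)$. Hence for every fixed $m$ the two functions differ by at least $(\frac18-o(1))\,n$.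
\end{abstract}

\section{The question and the answer}

A \emph{glass-cut} is a straight-line cut that goes completely across a current piece and splits it into two pieces. For integers $m,n\ge3$ let $g(m,n)$ be the minimum number of pieces in the following process. We start from a regular $m$-gon and apply finitely many glass-cuts. The resulting pieces are moved by isometries of the plane (translations, rotations and reflections) so that they exactly cover a regular $n$-gon of the same area, any two of them overlapping only along their boundaries. Since we start from a convex polygon and cut along lines, all pieces are convex polygons.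

If arbitrary polygonal pieces were allowed, the number of pieces would be symmetric in $m$ and $n$, because every dissection could be read backwards. Here this argument is not available: only the polygon we \emph{start} from must be taken apart by glass-cuts, and the pieces may fit together in the target in any pattern. The question, taken from \cite{ERPD}, is whether this difference matters asymptotically: is
\[
|g(m,n)-g(n,m)|=o(m)+o(n)\,?
\]
The limiting regime is not spelled out there. We read the question uniformly, so that one parameter may stay fixed. The claim is then that for every $\varepsilon>0$ there is $N$ such that $|g(m,n)-g(n,m)|\le\varepsilon(m+n)$ for all $m,n\ge3$ with $m+n\ge N$.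

The known bounds for $g(4,n)$ and $g(n,4)$ are, for sufficiently large $n$,
\[
\lceil n/2\rceil-2\le g(4,n)\le\tfrac n2+o(n),\qquad
\lceil n/4\rceil\le g(n,4)\le\tfrac n2+o(n).
\]
The upper bounds agree and the first is asymptotically sharp, so one might guess that $g(n,4)$ is also about $\frac n2$ and that symmetry holds. It does not.

\begin{theorem}\label{thm:lower}
$g(m,n)\ge\frac{n-m}{2}+1$ for all $m,n\ge3$.
\end{theorem}

\begin{theorem}\label{thm:upper}
There is an absolute constant $C$ such that for every $\varepsilon>0$ there are $n_0(\varepsilon)$ and $C_\varepsilon$ with
\[
g(n,m)\le\left(\tfrac38+\varepsilon\right)n+C\,m+C_\varepsilon\qquad\text{for all } n\ge n_0(\varepsilon),\ m\ge3 .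
\]
\end{theorem}

\begin{theorem}\label{thm:main}
The function $g$ is not asymptotically symmetric: the claim above is false. For every fixed $m\ge3$,
\[
\liminf_{n\to\infty}\frac{g(m,n)-g(n,m)}{n}\ge\frac18 .
\]
Moreover, there are $c>0$ and $N_0$ such that $g(m,n)-g(n,m)\ge n/16$ whenever $n\ge N_0$ and $3\le m\le cn$. So symmetry also fails when both parameters tend to infinity, for instance with $m=\lfloor cn\rfloor$.
\end{theorem}

\begin{proof}[Proof of Theorem~\ref{thm:main} from Theorems~\ref{thm:lower} and~\ref{thm:upper}]
For $n\ge n_0(\varepsilon)$ and $m\ge3$ the two theorems give
\begin{equation}\label{eq:diff}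
g(m,n)-g(n,m)\ge\left(\tfrac18-\varepsilon\right)n-\left(C+\tfrac12\right)m+1-C_\varepsilon .
\end{equation}
For fixed $m$, divide by $n$, let $n\to\infty$, and then $\varepsilon\to0$. In particular, for $m=4$ and any $\varepsilon'\in(0,\frac18)$ the inequality $|g(4,n)-g(n,4)|\le\varepsilon'(n+4)$ fails for all large $n$, so the claim is false. For the last part take $\varepsilon=\frac1{64}$ and $c=\frac1{64(C+1/2)}$. If $m\le cn$, the right side of \eqref{eq:diff} is at least $\frac{6}{64}n-C_\varepsilon$, which is at least $\frac n{16}$ for large $n$.
\end{proof}

We do not claim that the constant $\frac38$ is sharp. Section~\ref{sec:lower} proves Theorem~\ref{thm:lower}. Section~\ref{sec:idea} explains where $\frac38$ comes from, and the remaining sections prove Theorem~\ref{thm:upper}.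

\section{The lower bound: counting angles}\label{sec:lower}

\begin{proof}[Proof of Theorem~\ref{thm:lower}]
Follow the sum of all interior angles of all current pieces. A glass-cut of a convex polygon has two endpoints on its boundary. An endpoint in the interior of a side creates two new angles with sum $\pi$; an endpoint at a vertex only splits an existing angle. So each cut raises the sum by at most $2\pi$. If there are $k$ pieces at the end, there were $k-1$ cuts, and the total angle of the pieces is at most $(m-2)\pi+2\pi(k-1)$.

Each vertex of the assembled $n$-gon is an extreme point of it, hence a vertex of every piece containing it. The angles of these pieces there add up to the interior angle of the $n$-gon. So the total angle of the pieces is at least $(n-2)\pi$. Comparing, $2(k-1)\ge n-m$.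
\end{proof}

With the roles of $m$ and $n$ exchanged the same count gives $g(n,m)\ge\frac{m-n}{2}+1$, which says nothing when $n$ is larger than $m$. Angles obstruct the creation of many corners, not their disposal.

\section{The idea: three pieces for eight sides}\label{sec:idea}

To dispose of the sides of a regular $n$-gon, cut off a cap (the part beyond a chord joining two vertices) and slice the cap along chords parallel to its base that join symmetric vertices. Let the chords be vertical.

\medskip\noindent
\textbf{Trapezoids.} Two consecutive chords bound an isosceles trapezoid $\{0\le x\le w,\ |y|\le\varphi(x)\}$, where $\varphi$ is linear with $\varphi(0)=f_1<f_2=\varphi(w)$; it carries two sides of the $n$-gon. Stack copies, turning every second one by a half-turn. At abscissa $x$ the two kinds of copies have heights $2\varphi(x)$ and $2\varphi(w-x)=2(f_1+f_2)-2\varphi(x)$, so consecutive copies fit along their slanted sides and the stack is a column with no holes. This costs one piece for every two sides of the $n$-gon, a rate of $\frac12$.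

\medskip\noindent
\textbf{Hexagons.} Now skip every second chord. Each slice is a hexagon $H$ carrying four sides, a union of two trapezoids that share a chord. If hexagons could be packed for free, the rate would be $\frac14$. In the pattern we use they do leave holes, but two hexagons leave only \emph{one} simple gap. Here is a small example. Let $H$ have half-height $\varphi$ with
\[
\varphi(-1)=1,\quad\varphi(0)=2,\quad\varphi(2)=3,\quad\text{linear on }[-1,0]\text{ and on }[0,2].
\]
Call the part over $[-1,0]$ the short part and the part over $[0,2]$ the long part. As above, long parts of $H$ and of its mirror image $H'$ alternate in a column of width $2$ without holes; one copy of each fills the height $2(2+3)=10$, so the pattern repeats with vertical period $10$. The short parts of $H$ stick out to the left of this column and those of $H'$ to the right. Put the next such column at distance $1$. In the intermediate column of width $1$, the short parts of the $H'$ from the left and of the $H$ from the right have heights adding up to $2(1+2)=6$ at every abscissa. Shift the right column up by $3-1=2$ relative to the left one. Then each $H'$ rests exactly on an $H$ there, and per period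 a single gap is left, of constant vertical length $10-6=4$: a parallelogram. (As a check on areas: a period of the pattern has area $3\cdot10=30$, each of the two hexagons has area $13$, and the parallelogram has area $4$.) Figure~\ref{fig:cell} shows a finite part of the pattern.

So two hexagons, with eight sides, cost two pieces for themselves and one for the gap, a rate of $\frac38$. A gap costs only one piece because the gaps of a column, pushed together, form a rectangular strip. Cutting that strip by cuts from its left to its right side produces all of them.

\begin{figure}[t]
\centering
\begin{tikzpicture}[x=1.05cm,y=0.25cm]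
\draw[thin] (1,0)--(1,26) (3,0)--(3,26) (4,0)--(4,26) (6,0)--(6,26);
\filldraw[fill=gray!20] (0,3)--(1,2)--(3,1)--(3,7)--(1,6)--(0,5)--cycle;
\filldraw[fill=gray!20] (0,13)--(1,12)--(3,11)--(3,17)--(1,16)--(0,15)--cycle;
\filldraw[fill=gray!20] (3,5)--(4,4)--(6,3)--(6,9)--(4,8)--(3,7)--cycle;
\filldraw[fill=gray!20] (3,15)--(4,14)--(6,13)--(6,19)--(4,18)--(3,17)--cycle;
\filldraw[fill=gray!45] (1,6)--(3,7)--(4,8)--(4,10)--(3,11)--(1,12)--cycle;
\filldraw[fill=gray!45] (1,16)--(3,17)--(4,18)--(4,20)--(3,21)--(1,22)--cycle;
\filldraw[fill=gray!45] (4,8)--(6,9)--(7,10)--(7,12)--(6,13)--(4,14)--cycle;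
\filldraw[fill=gray!45] (4,18)--(6,19)--(7,20)--(7,22)--(6,23)--(4,24)--cycle;
\draw[thick] (0,0) rectangle (7,26);
\node at (1.7,4) {$H_{0,0}$};
\node at (1.7,14) {$H_{0,1}$};
\node at (4.7,6) {$H_{1,0}$};
\node at (4.7,16) {$H_{1,1}$};
\node at (2.3,9) {$H'_{0,0}$};
\node at (2.3,19) {$H'_{0,1}$};
\node at (5.3,11) {$H'_{1,0}$};
\node at (5.3,21) {$H'_{1,1}$};
\node[below] at (0.5,0) {$A_0$};
\node[below] at (2,0) {$B_0$};
\node[below] at (3.5,0) {$A_1$};
\node[below] at (5,0) {$B_1$};
\node[below] at (6.5,0) {$A_2$};
\end{tikzpicture}
\caption{A rectangle tiled by eight congruent hexagons (shaded; the darker ones are mirror images of the lighter ones) and gaps (white). This is the tiling of Lemma~\ref{lem:cell} with $N=V=2$ and $\eta=26$. The hexagon has half-heights $1,2,3$ at horizontal distances $0,1,3$ from its short vertical side; vertical lengths are compressed. In the wide columns $B_i$ the hexagons leave only a bottom and a top gap. In the inner narrow column $A_1$ they also leave one parallelogram between consecutive touching pairs. In the outer columns $A_0$ and $A_2$ the inner gaps are trapezoids. In a tall and wide rectangle there is about one gap for every two hexagons.}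
\label{fig:cell}
\end{figure}

\begin{remark}
The asymmetry of the definition is used here. The hexagons are glass-cut from the $n$-gon and the gaps are glass-cut from rectangles, but the pattern of Figure~\ref{fig:cell} need not come from its rectangle by glass-cuts. In fact a dissection of the $n$-gon into the $m$-gon with fewer than $\frac{n-m}2+1$ pieces can never be reversed: if its pieces could also be obtained from the $m$-gon by glass-cuts, this would contradict Theorem~\ref{thm:lower}.
\end{remark}

Three things are needed for a proof.
\begin{enumerate}
\item The pattern needs many \emph{congruent} hexagons, while the hexagons in one cap are all different. So we cut off a large number $K$ of congruent caps; each hexagon then occurs $K$ times.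
\item The pattern is finite, so extra gaps appear along its boundary. We use $V$ periods vertically and $N$ horizontally, with $N,V$ large but fixed (Section~\ref{sec:cell}).
\item The gaps must each be one piece, so each strip for gaps must be one piece, and everything left over must be made to fill the $m$-gon with few pieces. The strips are all cut from one rectangle $E$ inside the $n$-gon (Section~\ref{sec:cut}). The leftovers are $O(n/V)$ strip remainders and a number of further pieces that is bounded in terms of $N$ and $V$. They are handled by elementary conversions whose cost is a bounded factor (Section~\ref{sec:conv}).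
\end{enumerate}

\section{The tiled cell}\label{sec:cell}

Let $0\le f_0<f_1<f_2$ and $w_A,w_B>0$. Let $\varphi:[-w_A,w_B]\to\mathbb R$ be linear on $[-w_A,0]$ and on $[0,w_B]$, with $\varphi(-w_A)=f_0$, $\varphi(0)=f_1$, $\varphi(w_B)=f_2$. Put
\[
H=\{(x,y):-w_A\le x\le w_B,\ |y|\le\varphi(x)\},\qquad P=2(f_1+f_2),\qquad \lambda=w_A+w_B .
\]
For $f_0>0$ this is a hexagon; for $f_0=0$ its left side shrinks to a point and $H$ is a pentagon. We allow $f_0=0$ because the slice at the tip of a cap has this form.

\begin{lemma}\label{lem:cell}
Let $N,V\ge1$ be integers, $W=(N+1)w_A+Nw_B$, and $\eta>VP+N(f_2-f_0)$. The rectangle $[0,W]\times[0,\eta]$ can be tiled by $2NV$ congruent copies of $H$ and convex quadrilaterals, called gaps, such that: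
\begin{enumerate}
\item[(i)] the rectangle splits into $N+1$ vertical columns of width $w_A$, each containing exactly $V+1$ gaps, and $N$ vertical columns of width $w_B$, each containing exactly $2$ gaps; every gap spans its column and has two vertical sides of positive length;
\item[(ii)] the gaps of one column, of width $w$ say, can be rearranged into a rectangle of width $w$ and height $Y\in[\eta-VP,\eta)$, in which they are separated by disjoint straight segments joining the left side to the right side.
\end{enumerate}
\end{lemma}

\begin{proof}
Let the columns be
\[
A_i=[i\lambda,\,i\lambda+w_A]\ (0\le i\le N),\qquad B_i=[i\lambda+w_A,\,(i+1)\lambda]\ (0\le i\le N-1).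
\]
Put $\delta=f_2-f_0$ and
\[
y_0=f_2+\tfrac12(\eta-VP-N\delta),\qquad y_i=y_0+i\delta,\qquad y_i'=y_i+f_1+f_2 .
\]
For $0\le i\le N-1$ and $0\le k\le V-1$ place the copies of $H$
\begin{align*}
H_{i,k}&:\ |y-y_i-kP|\le\varphi(x-i\lambda-w_A) && (x\in A_i\cup B_i),\\
H'_{i,k}&:\ |y-y'_i-kP|\le\varphi((i+1)\lambda-x) && (x\in B_i\cup A_{i+1}).
\end{align*}
The offset $y_i'-y_i$ is the one for which $H'_{i,k}$ rests on $H_{i,k}$ in $B_i$. The shift $\delta$ from one $i$ to the next is the one for which $H'_{i-1,k}$ rests on $H_{i,k}$ in $A_i$. Both facts are verified below.

\smallskip\noindent
\emph{The copies lie strictly between $y=0$ and $y=\eta$.} The lowest ordinate is $y_0-f_2=\frac12(\eta-VP-N\delta)>0$. The highest is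
\begin{align*}
y'_{N-1}+(V-1)P+f_2
&=y_0+(N-1)\delta+f_1+2f_2+(V-1)P\\
&=\tfrac12(\eta+VP+N\delta)+3f_2+f_1-\delta-P
=\tfrac12(\eta+VP+N\delta)-(f_1-f_0)<\eta ,
\end{align*}
using $P=2f_1+2f_2$ and $\delta=f_2-f_0$. This is where the hypothesis on $\eta$ is used. It follows that the bottom and top gaps below have vertical sides of positive length.

\smallskip\noindent
\emph{Column $B_i$.} Put $t=x-i\lambda-w_A\in[0,w_B]$. Since $\varphi$ is linear on $[0,w_B]$, $\varphi(t)+\varphi(w_B-t)=f_1+f_2$. The vertical section of $H_{i,k}$ is $[y_i+kP-\varphi(t),\,y_i+kP+\varphi(t)]$. That of $H'_{i,k}$ has center $y_i+f_1+f_2+kP$ and half-length $\varphi(w_B-t)$, so it is $[y_i+kP+\varphi(t),\,y_i+(k+1)P-\varphi(t)]$. Together they fill $[y_i-\varphi(t),\,y_i+VP-\varphi(t)]$ without holes or overlaps. Only a bottom and a top gap remain. Translating the top gap down by $VP$ makes them a rectangle of height $Y=\eta-VP$.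

\smallskip\noindent
\emph{Column $A_i$, $1\le i\le N-1$.} Put $t=x-i\lambda\in[0,w_A]$ and $\psi(t)=\varphi(t-w_A)$. By linearity on $[-w_A,0]$, $\varphi(-t)=f_0+f_1-\psi(t)$; also $y'_{i-1}=y_i-\delta+f_1+f_2=y_i+f_0+f_1$. The section of $H_{i,k}$ is $[y_i+kP-\psi,\,y_i+kP+\psi]$, and that of $H'_{i-1,k}$ is
\[
[\,y_i+kP+\psi,\ y_i+kP+2(f_0+f_1)-\psi\,].
\]
Between the latter and $H_{i,k+1}$ there is a gap of constant vertical length $P-2(f_0+f_1)=2(f_2-f_0)>0$, a parallelogram. So there are $V-1$ inner gaps, a bottom gap and a top gap. Every boundary between a gap and a copy of $H$ is a translate of the graph of $-\psi$. Hence, after the copies of $H$ are removed, the gaps slide down to form a rectangle. Its height is $Y=\eta-2V(f_0+f_1)\ge\eta-VP$.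

\smallskip\noindent
\emph{Columns $A_0$ and $A_N$.} Column $A_0$ meets only the $H_{0,k}$. With the same $\psi$, whose values are at most $f_1$, the inner gaps $[y_0+kP+\psi,\,y_0+(k+1)P-\psi]$ have vertical length at least $P-2f_1=2f_2>0$. There are $V-1$ of them, plus a bottom and a top gap. Let $\sigma$ be the slope of $\psi$. The slopes of the lower and the upper side are $(0,-\sigma)$ for the bottom gap, $(\sigma,-\sigma)$ for an inner gap and $(\sigma,0)$ for the top gap. Reflection in a vertical line changes the signs of the slopes. Going upward, reflect a gap whenever necessary so that the slope of its lower side equals that of the upper side of the previous gap. The gaps then stack to a figure with horizontal lower and upper sides, a rectangle. A copy of $H$ has area $w_A(f_0+f_1)$ in this column, so comparing areas the height is $Y=\eta-V(f_0+f_1)\ge\eta-VP$.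

Column $A_N$ meets only the $H'_{N-1,k}$. With $t=x-N\lambda$ the half-height is $\varphi(-t)$, again linear with values at most $f_1$. The argument for $A_0$ applies with $\psi(t)$ replaced by $\varphi(-t)$ and $y_0$ by $y'_{N-1}$.

In all cases $Y<\eta$. In the rearranged rectangles the separating segments run from the left to the right side. They are disjoint because the gaps have vertical sides of positive length.
\end{proof}

The cell contains $2NV$ copies of $H$ and $(N+1)(V+1)+2N$ gaps. For large $N$ and $V$ this is about one gap for every two copies, as announced.

\section{Two conversions}\label{sec:conv}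

By a \emph{line cut} of a figure assembled from convex pieces, or of a part of it that is a union of some of the pieces, we mean cutting along a line every piece of this figure or part whose interior the line meets. Each piece becomes at most two pieces, by at most one glass-cut, so a line cut at most doubles the number of pieces. In particular, a conversion of a single polygon by $q$ successive glass-cuts can be applied to a copy of that polygon assembled from convex pieces; it then takes $q$ line cuts and multiplies the number of pieces by at most $2^q$.

\begin{lemma}\label{lem:rect}
Let $wZ=w^*Z^*$. (a) If $\frac12\le Z/Z^*\le2$, a rectangle of width $w$ and height $Z$ can be cut by at most two successive glass-cuts into at most $3$ pieces that form a rectangle of width $w^*$ and height $Z^*$. (b) If $\frac14\le Z/Z^*\le4$, at most four line cuts suffice to convert the first rectangle into the second.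
\end{lemma}

\begin{proof}
(a) If $Z=Z^*$ there is nothing to do. Let $Z<Z^*\le2Z$, $R=[0,w]\times[0,Z]$ and $R^*=[0,w^*]\times[0,Z^*]$. Let $L$ be the line through $(0,Z^*)$ and $(w,0)$, that is, $y=Z^*(1-x/w)$. Since $Z/Z^*=w^*/w$, it meets $y=Z$ at $x=w-w^*$ and $x=w^*$ at $y=Z^*-Z$. Because $Z^*\le2Z$, we have $w-w^*\le w^*$ and $Z^*-Z\le Z$.

Cut $R$ along $L$ and then the part below $L$ along $x=w^*$. Cut $R^*$ along $L$ and then the part below $L$ along $y=Z$. The pieces correspond as follows.
\begin{itemize}
\item The triangle $(w-w^*,Z),(w,Z),(w,0)$ of $R$, translated by $(w^*-w,\,Z^*-Z)$, is the triangle $(0,Z^*),(w^*,Z^*),(w^*,Z^*-Z)$ of $R^*$.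
\item The triangle $(w^*,0),(w,0),(w^*,Z^*-Z)$ of $R$, translated by $(-w^*,Z)$, is the triangle $(0,Z),(w-w^*,Z),(0,Z^*)$ of $R^*$.
\item The remaining piece is $\{0\le x\le w^*,\ 0\le y\le Z,\ (x,y)\text{ not above }L\}$ in both rectangles.
\end{itemize}
These are glass-cuts in both rectangles, so exchanging $R$ and $R^*$ settles the case $Z^*<Z\le2Z^*$.

(b) Apply (a) twice, through the intermediate height $\sqrt{ZZ^*}$.
\end{proof}

\begin{lemma}\label{lem:tri}
A triangle with longest side $\ell$ and corresponding altitude $h$ can be cut by two glass-cuts into $3$ pieces that form a rectangle with sides $\ell$ and $h/2$. Conversely, that rectangle can be cut by two glass-cuts into $3$ pieces that form the triangle.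
\end{lemma}

\begin{proof}
Let $BC$ be the longest side, $A$ the opposite vertex, and $D,E$ the midpoints of $AB,AC$. The angles at $B$ and $C$ are acute, so the foot $F$ of the perpendicular from $A$ to $DE$ lies inside the segment $DE$. Cut along $DE$, and then cut triangle $ADE$ along $AF$. Rotate $ADF$ by $180^\circ$ about $D$, so that $A$ goes to $B$ and $F$ to a point $F'$. Rotate $AEF$ by $180^\circ$ about $E$, so that $A$ goes to $C$ and $F$ to a point $F''$. Then $F',D,E,F''$ lie in this order on one line, $BF'$ and $CF''$ are perpendicular to it, and $F'F''=DF+DE+EF=2DE=BC$. So $BCF''F'$ is a rectangle with sides $\ell$ and $h/2$, tiled by the trapezoid $BCED$ and the two rotated triangles. Conversely, cut this rectangle along the disjoint segments $BD$ and $CE$, each going from a corner to the opposite side, and rotate the two triangles back.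
\end{proof}

\section{Cutting the $n$-gon}\label{sec:cut}

\subsection*{Parameters}
Fix integers $N\ge1$ and $V\ge10$, and put
\[
G=100,\qquad K=2NVG=200\,NV\ge2000 .
\]
Here $K$ is the number of caps, and $G$ will be the number of cells into which the $K$ copies of one hexagon are distributed. Let $n\ge8K$. The $n$-gon has circumradius $1$, center $O$, side $s=2\sin(\pi/n)\le2\pi/n$, and area $\mathcal A=\frac n2\sin\frac{2\pi}n\in[2.9,\pi]$. Put
\[
M=4\left\lfloor\frac n{4K}\right\rfloor\ge8,\qquad J=\frac M4\le\frac n{4K},\qquad \beta=\frac{\pi M}n\le\frac\pi K<0.0016 .
\]
Then $0\le n-KM<4K$.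

\subsection*{Caps and their slices}
Cut off $K$ caps, each carrying $M$ consecutive sides of the $n$-gon, with disjoint sets of sides. The central polygon $Q$ that remains has $K+(n-KM)<5K$ sides.

Let $v_0,\dots,v_M$ be the vertices of the $n$-gon on a cap, in order, and let $\gamma_i=v_iv_{M-i}$ for $0\le i\le M/2$; the last of these is the single point $v_{M/2}$. These chords are parallel, have their midpoints on the axis of the cap, have lengths $2\sin(\pi(M-2i)/n)$, and lie at distances $\cos(\pi(M-2i)/n)$ from $O$. Cut the cap along $\gamma_2,\gamma_4,\dots,\gamma_{2J-2}$. For $0\le j<J$ let $H_j$ be the slice between $\gamma_{2j}$ and $\gamma_{2j+2}$. It carries four sides of the $n$-gon. It is a hexagon for $j<J-1$, and the pentagon at the tip for $j=J-1$. Each $H_j$ occurs $K$ times, once in each cap.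

With the $y$-axis along the chord $\gamma_{2j+1}$, the origin at its midpoint and the $x$-axis pointing toward $O$, $H_j$ is the polygon $H$ of Section~\ref{sec:cell} with
\[
f_0=\tfrac12|\gamma_{2j+2}|,\qquad f_1=\tfrac12|\gamma_{2j+1}|,\qquad f_2=\tfrac12|\gamma_{2j}|,
\]
and $w_A$, $w_B$ the distances from $\gamma_{2j+1}$ to $\gamma_{2j+2}$ and to $\gamma_{2j}$. Write $P_j$, $\delta_j=f_2-f_0$, $\lambda_j=w_A+w_B$ and $W_j=(N+1)w_A+Nw_B$ for the quantities belonging to $H_j$. We have $0\le f_0<f_1<f_2\le\sin\beta$. Also $\delta_j\le|v_{2j}v_{2j+2}|\le2s$, since $\delta_j$ is the absolute difference of the $y$-coordinates of these two points. Finally, $\sum_j\lambda_j=1-\cos\beta$, the depth of the cap.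

\subsection*{Cells}
Apply Lemma~\ref{lem:cell} to each $H_j$ with $\eta=\frac14$. This is possible since
\[
VP_j\le4V\sin\beta\le\frac{4\pi V}{K}=\frac{\pi}{50N}<0.063,\qquad
N\delta_j\le2Ns\le\frac{4\pi N}{n}\le\frac{4\pi N}{1600NV}<0.001 .
\]
The first estimate shows why $K$ must be a large multiple of $V$: the caps must be so small that $V$ periods fit into a height of $\frac14$. For each $j$ we use $G$ cells of width $W_j$ and height $\frac14$; they contain $2NVG=K$ copies of $H_j$, exactly as many as there are.

The gaps of one column are to be cut from one rectangle of width $w$ and height $Y$, which we call a \emph{raw rectangle}; by Lemma~\ref{lem:cell}(ii) this takes one glass-cut less than there are gaps. Here $\frac14-0.063\le Y\le\frac14$, so $\frac18\le Y\le\frac14$. All cells together need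
\[
I=(2N+1)GJ
\]
raw rectangles $\rho_i$ of width $w_i$ and height $Y_i$, $1\le i\le I$. Their total width equals the total width of all cells. Since $W_j\le(N+1)\lambda_j$, $1-\cos\beta\le\beta^2/2$ and $\beta\le\pi/K$,
\begin{equation}\label{eq:width}
\sum_{i=1}^Iw_i=G\sum_jW_j\le G(N+1)(1-\cos\beta)\le\beta\,\frac{G(N+1)\pi}{2K}=\beta\,\frac{(N+1)\pi}{4NV}\le\frac{\pi}{2V}\,\beta<\frac{\beta}{6} .
\end{equation}
We now show that the central polygon contains a rectangle that is wide and high enough to supply all raw rectangles.

\subsection*{The central polygon}
The vertices of $Q$ are at distance $1$ from $O$, and its sides are at distance $\cos\beta$ (chords of caps) or $\cos(\pi/n)\ge\cos\beta$ from $O$. So all boundary points of $Q$ have distance between $\cos\beta$ and $1$ from $O$, and $O$ is an interior point. Cut $Q$ along the line through a vertex and $O$; then $O$ lies on the boundary of both parts. Cut both parts from $O$ to all their vertices not on this line. This gives at most $5K+1$ triangles with a vertex at $O$. Their sides at $O$ have lengths in $[\cos\beta,1]$, and their third side, a side of $Q$ or a part of one, is at most $2\sin\beta<0.0032$. So their longest sides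 lie in $[\frac12,1]$.

The first cut splits at most one side of $Q$. As there are $K\ge2$ caps, some triangle $\Delta_0$ is isosceles with legs $1$ and with the whole base chord of a cap as its base. Its base is $2\sin\beta$ and its height $\cos\beta$. Cut $\Delta_0$ along its midline parallel to the base, and then perpendicularly to the base from both ends of the midline. The result is a rectangle $E$ of width $\sin\beta$ and height
\[
e=\tfrac12\cos\beta\in[0.49,\,0.5],
\]
and three triangles whose longest sides all equal $\frac12$. (The upper triangle has legs $\frac12$ and base $\sin\beta$; the two others are right triangles with hypotenuse $\frac12$.)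

By \eqref{eq:width} and $\sin\beta\ge\frac2\pi\beta$, we have $\sum w_i<\sin\beta$. So from the \emph{single piece} $E$ we can cut vertical strips of widths $w_1,\dots,w_I$ and height $e$. Cut each strip horizontally into the raw rectangle $\rho_i$ and a remainder $\rho_i'$ of width $w_i$ and height $e-Y_i\in[0.24,\,0.375]$. Then cut $\rho_i$ into its gaps. Now all gaps and all copies of the $H_j$ are available, so all cells can be assembled.

\subsection*{The leftovers}
The remaining material consists of
\begin{itemize}
\item the $I$ rectangles $\rho_i'$, of heights in $[0.24,0.375]$;
\item the rest of $E$, a rectangle of height $e\in[0.49,0.5]$;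
\item at most $5K+3$ triangles, with longest sides in $[\frac12,1]$.
\end{itemize}
Convert each triangle by Lemma~\ref{lem:tri} into a rectangle, placed so that its height is the longest side of the triangle. Then convert all these rectangles by Lemma~\ref{lem:rect}(b) into rectangles of height $0.9$; the ratios of the heights lie in $[\frac14,4]$, since $0.9/0.24=3.75$. At most $2+4=6$ line cuts are applied to each item, so each resulting rectangle consists of at most $2^6=64$ pieces. Placed side by side, they form a rectangle $U$ of height $0.9$ with at most $64(I+5K+4)$ pieces. A vertical line meets the interior of at most one of these rectangles, hence it crosses the interiors of at most $64$ pieces.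

\section{Assembling the $m$-gon}\label{sec:assemble}

Let $T$ be the regular $m$-gon of area $\mathcal A$ centered at the origin, with inradius $r$ and circumradius $R$. For $m\ge3$ the quantity $m\tan(\pi/m)$ is decreasing and $\frac m2\sin\frac{2\pi}m$ is increasing in $m$, since $\tan x/x$ is increasing on $(0,\frac\pi2)$ and $\sin x/x$ is decreasing on $(0,\pi)$. Hence
\[
2.9\le\mathcal A=r^2m\tan\tfrac\pi m\le3\sqrt3\,r^2,\qquad
\pi\ge\mathcal A=R^2\,\tfrac m2\sin\tfrac{2\pi}m\ge\tfrac{3\sqrt3}4R^2,
\]
so $r>0.74$ and $R<1.56$.

\subsection*{The cells}
Let $2b$ be the total width of all cells; by \eqref{eq:width}, $2b<\beta/6$, so $b<0.01$. Placed side by side, the cells fill the rectangle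
\[
F=[-b,b]\times[-\tfrac18,\tfrac18],
\]
which lies in the interior of $T$.

\subsection*{The rest of $T$}
The lines $x=\pm b$ and the horizontal sides of $F$ split $T\setminus F$ into four convex polygons: the left one $x\le-b$, the right one $x\ge b$, and the top and bottom ones with $|x|\le b$ and $y\ge\frac18$, respectively $y\le-\frac18$. The two lines meet $\partial T$ in four points, so they split the sides of $T$ into at most $m+4$ parts. Triangulate the four polygons by fans from the boundary points $(-b,0)$, $(b,0)$, $(0,\frac18)$ and $(0,-\frac18)$, respectively. There is one triangle for each part of a side of $T$, and one for each of the two vertical sides of the top polygon and of the bottom polygon. Altogether there are at most $m+8$ triangles.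

Every one of these triangles has a side joining the fan point to a point of $\partial T$. This is clear for a triangle over a part of a side of $T$; and a vertical side of the top or bottom polygon has its outer endpoint on $\partial T$. Since the fan points have distance at most $\frac18$ from the origin, this side is longer than $0.74-\frac18>0.6$. The diameter of $T$ is at most $2R<3.12$. So all longest sides of the triangles lie in $[0.6,\,3.12]$.

\subsection*{Filling}
The cells and $U$ together use all the material, so $U$ has exactly the area of $T\setminus F$. Cut $U$ by vertical lines, at most $m+7$ of them, into slices with the areas of the triangles. Each line adds at most $64$ pieces, so there are now at most $64(I+5K+4)+64(m+7)$ pieces. A slice of height $0.9$ is converted into its triangle, with longest side $\ell$ and altitude $h$, in two steps. Lemma~\ref{lem:rect}(b) changes the height from $0.9$ to $\ell$; the ratio $\ell/0.9$ lies in $[\frac14,4]$, since $3.12/0.9<3.5$. The width is then $h/2$, because the areas agree. The second part of Lemma~\ref{lem:tri} turns this rectangle into the triangle. At most $4+2=6$ line cuts are applied to a slice, so its number of pieces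 grows by a factor of at most $64$. Hence $T\setminus F$ is filled with at most
\begin{equation}\label{eq:rest}
64^2(I+5K+m+11)\le4096\,I+C(K+m),\qquad C=6\cdot4096,
\end{equation}
pieces, where we used $11\le K$.

\section{Counting}

\begin{proof}[Proof of Theorem~\ref{thm:upper}]
The $m$-gon has been assembled from $KJ$ slices $H_j$, from $GJ\,[(N+1)(V+1)+2N]$ gaps, and from the pieces counted in \eqref{eq:rest}. All were obtained from the $n$-gon by glass-cuts. Recall that $K=2NVG$, $I=(2N+1)GJ$ and $J\le n/(4K)$, so that $GJ\le\frac n{8NV}$. Therefore, for $n\ge8K$ and $m\ge3$,
\begin{align*}
g(n,m)&\le GJ\bigl[2NV+(N+1)(V+1)+2N+4096(2N+1)\bigr]+C(K+m)\\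
&=GJ\bigl[3NV+V+(3N+1)+4096(2N+1)\bigr]+C(K+m)\\
&\le n\left[\frac38+\frac1{8N}+\frac{1537}{V}\right]+C(K+m),
\end{align*}
where the last step uses $3N+1\le4N$, $2N+1\le3N$ and $(4+3\cdot4096)/8<1537$.

Given $\varepsilon>0$, choose $N\ge\frac1{4\varepsilon}$ and then $V\ge\max(10,\,3074/\varepsilon)$. The bracket is at most $\frac38+\varepsilon$. The theorem follows with $K=200NV$, $n_0(\varepsilon)=8K$ and $C_\varepsilon=CK$; the constant $C$ is absolute.
\end{proof}

The origin of the three terms in the last bracket is visible in the count. Per cell there are $3NV$ main pieces: $2NV$ slices with four sides each and $NV$ gaps. The extra column at the left and right ends of the cells contributes the term $\frac1{8N}$, while the bottoms and tops of the cells and the strip remainders $\rho_i'$ contribute $O(1/V)$.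

\begin{thebibliography}{1}
\bibitem{ERPD}
``Efficient Regular Polygon Dissections'',
\url{https://www.matem.unam.mx/~urrutia/online_papers/dissections.pdf}
\end{thebibliography}

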